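\title{Zeros of the digit series of the $\beta$-expansion of unity\\ for almost every $\beta$}

\begin{abstract}
For $\beta>1$ let $t_1t_2t_3\dots$ be the digits of the R\'enyi $\beta$-expansion of $1$, and let $f_\beta(z)=-1+\sum_{i\ge1}t_iz^i$. We prove the conjecture of Flatto, Lagarias and Poonen that $f_\beta$ has infinitely many zeros in the open unit disk for Lebesgue-almost every $\beta$. For almost every $\beta$ the zeros accumulate at every point of the unit circle, even after subtracting any analytic function of growth $o((1-|z|)^{-1/2})$. The number of zeros in $|z|<r$ is at least $(\frac12-\varepsilon)/(1-r)$ outside a set of parameters whose measure tends to $0$ in every compact interval, and $\frac12$ is the exact constant for the integrated counting function. The proof compares the digits of $1$ in a random base with the digits of a random point in a fixed base, and shows that near the unit circle $f_\beta$ looks like a Gaussian analytic function.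
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\beta>1$ and let $T_\beta\colon[0,1]\to[0,1)$, $T_\beta(x)=\beta x-\lfloor\beta x\rfloor$, be the beta-transformation. The R\'enyi $\beta$-expansion of unity is the digit sequence
\[
t_i=t_i(\beta)=\lfloor\beta\,T_\beta^{\,i-1}(1)\rfloor\qquad(i\ge1),\qquad T_\beta^0(1)=1 .
\]
Thus $t_1=\lfloor\beta\rfloor$ and $0\le t_i\le\lfloor\beta\rfloor$. Iterating $T_\beta^{\,i}(1)=\beta T_\beta^{\,i-1}(1)-t_i$ gives $1=\sum_{i\le n}t_i\beta^{-i}+\beta^{-n}T_\beta^n(1)$, hence $1=\sum_{i\ge1}t_i\beta^{-i}$. The power series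
\[
f_\beta(z)=-1+\sum_{i\ge1}t_iz^i
\]
has bounded coefficients, so it is analytic in the open unit disk $\mathbb D$, and it vanishes at $z=\beta^{-1}$. The following conjecture of Flatto, Lagarias and Poonen is stated in \cite{dichotomy}: \emph{the set of $\beta>1$ for which $f_\beta$ has infinitely many zeros in $\mathbb D$ has full Lebesgue measure.} We prove it.

\begin{theorem}\label{thm:main}
For Lebesgue-almost every $\beta>1$, the function $f_\beta$ has infinitely many zeros in $\mathbb D$.
\end{theorem}

The same method locates the zeros and counts them. A \emph{sector} is a set $\{z\in\mathbb D\setminus\{0\}: z/|z|\in\Gamma\}$ with $\Gamma$ a nonempty open arc of the unit circle, and a set is \emph{residual} (comeager) if it contains a countable intersection of dense open sets.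

\begin{theorem}\label{thm:accumulate}
\begin{enumerate}
\item[(i)] For almost every $\beta>1$ the following holds for \emph{every} analytic function $g$ on $\mathbb D$ with $g(z)=o((1-|z|)^{-1/2})$ as $|z|\to1$: the zeros of $f_\beta-g$ accumulate at every point of the unit circle. In particular the zeros of $f_\beta$ do, and $f_\beta$ takes every complex value infinitely often in every sector.
\item[(ii)] The set of $\beta>1$ for which the zeros of $f_\beta$ accumulate at every point of the unit circle is residual in $(1,\infty)$.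
\end{enumerate}
\end{theorem}

Let $n_\beta(r)$ be the number of zeros of $f_\beta$ in $|z|<r$, counted with multiplicity, let $L_\beta(r)=\int_0^rn_\beta(t)\,dt/t$, and let $|\cdot|$ denote Lebesgue measure.

\begin{theorem}\label{thm:count}
\begin{enumerate}
\item[(a)] For every $\beta>1$ and $0<r<1$ we have $L_\beta(r)\le\log\lfloor\beta\rfloor+\frac12\log\frac1{1-r^2}$; hence $\liminf_{r\to1}(1-r)n_\beta(r)\le\frac12$.
\item[(b)] For every compact interval $J\subset(1,\infty)$ and every $\varepsilon>0$,
\[
\bigl|\{\beta\in J:(1-r)n_\beta(r)<\tfrac12-\varepsilon\}\bigr|\to0\qquad(r\to1).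
\]
\item[(c)] For every compact interval $J\subset(1,\infty)$, $L_\beta(r)/\log\frac1{1-r}\to\frac12$ in $L^1(J)$ as $r\to1$. For almost every $\beta>1$, $\limsup_{r\to1}L_\beta(r)/\log\frac1{1-r}=\frac12$ and $\limsup_{r\to1}(1-r)n_\beta(r)\ge\frac12$.
\end{enumerate}
\end{theorem}

We do not claim that $(1-r)n_\beta(r)\to\frac12$ for almost every $\beta$.

\subsection*{What the zeros measure}
Cut $[0,1)$ into the intervals on which the first $n$ base-$\beta$ digits $\lfloor\beta T_\beta^{\,i-1}x\rfloor$ are constant. The map $T_\beta^n$ is affine on each of them; let $F_n$ be the number of those that it maps onto all of $[0,1)$, with $F_0=1$. Then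
\begin{equation}\label{eq:gf}
\sum_{n\ge0}F_nz^n=-\frac1{f_\beta(z)}
\end{equation}
as power series (Remark~\ref{rem:gf}). So the zeros of $f_\beta$ are the poles of a counting function: if no zero has modulus $r<1$, the residue theorem gives $F_n=\sum_{|\zeta|<r}P_\zeta(n)\zeta^{-n}+O(r^{-n})$, where $\zeta$ runs over the zeros and $P_\zeta$ is a polynomial of degree one less than the multiplicity of $\zeta$. The number $n_\beta(r)$ counts the terms needed to describe $F_n$ up to $O(r^{-n})$, and the conjecture says that for a typical base this number is unbounded as $r\to1$.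

\subsection*{The simplest cases}
For an integer $\beta$ we get $f_\beta=-1+\beta z$. For $\beta=\frac{1+\sqrt5}2$ the digits are $1,1,0,0,\dots$ and $f_\beta=-1+z+z^2$. For $\beta=\frac{3+\sqrt5}2$ we have $T_\beta(1)=T_\beta^2(1)=\frac{\sqrt5-1}2$, the digits are $2,1,1,1,\dots$, and $f_\beta=(-1+3z-z^2)/(1-z)$. In each case $\beta^{-1}$ is the only zero in $\mathbb D$. Whenever the digits are eventually periodic, $f_\beta$ is rational and has finitely many zeros. The parameters for which $f_\beta$ is a polynomial are even dense (Remark~\ref{rem:dense}), so Theorem~\ref{thm:main} holds on no interval without exceptions.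

\subsection*{What to expect of a typical base}
Jensen's formula states that for $f$ analytic in $\mathbb D$ with $f(0)\ne0$ and with $n(t)$ zeros in $|z|<t$,
\begin{equation}\label{eq:jensen}
\frac1{2\pi}\int_0^{2\pi}\log|f(re^{i\theta})|\,d\theta=\log|f(0)|+\int_0^rn(t)\,\frac{dt}t\qquad(0<r<1).
\end{equation}
Since $|f_\beta(0)|=1$, the function $L_\beta(r)$ is the mean of $\log|f_\beta|$ over $|z|=r$. If the digits fluctuate like random variables, then $|f_\beta(re^{i\theta})|$ should have order $(\sum_ir^{2i})^{1/2}=(1-r^2)^{-1/2}$ for most $\theta$. This suggests $L_\beta(r)\approx\frac12\log\frac1{1-r}$ and, after differentiation, $n_\beta(r)\approx\frac1{2(1-r)}$, which is the constant of Theorem~\ref{thm:count}. The difficulty is the phrase ``for most $\theta$''. A large mean square is not enough: for $\beta=\frac{3+\sqrt5}2$ the mean of $|f_\beta|^2$ on $|z|=r$ is $1+4r^2+r^4/(1-r^2)$, but it is concentrated near $z=1$ and $L_\beta$ stays bounded. We therefore determine the distribution of $f_\beta$, for random $\beta$, in small windows near the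 circle.

Section~\ref{sec:model} carries out the argument by hand for parameters just above $2$ and lists what the general case requires. Throughout, $J=[\beta_-,\beta_+]\subset(1,\infty)$ is a compact interval, $\mathbb H=\{w\in\mathbb C:\operatorname{Re}w>0\}$, and $C,c>0$ are constants that depend only on $J$ and on the further data named in each statement.

\section{A model case: parameters just above $2$}\label{sec:model}

Put $\varphi_n(\beta)=T_\beta^n(1)$, so that $\varphi_0=1$ and $\varphi_n=\beta\varphi_{n-1}-t_n$. On an interval of parameters where $t_1,\dots,t_n$ are constant, $\varphi_1,\dots,\varphi_n$ are polynomials and $\varphi_i'=\varphi_{i-1}+\beta\varphi_{i-1}'$. Dividing by $\beta^{i-1}$ and summing over $i\le n$ gives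
\begin{equation}\label{eq:deriv}
\varphi_n'(\beta)=\beta^{n-1}\sum_{i=0}^{n-1}\beta^{-i}\varphi_i(\beta),\qquad\text{so}\qquad \beta^{n-1}\le\varphi_n'(\beta)\le\frac{\beta^n}{\beta-1}.
\end{equation}
The orbit of $1$ moves with the parameter at the same exponential speed at which $T_\beta^n$ expands the phase space.

\subsection*{The digits become fair coin tosses}
Define $e_n\in(2,3]$ by $e_n^{\,n-1}(e_n-2)=1$ and let $I=[2,e_n)$, so $|I|\le2^{1-n}$. On $I$ the digits begin with $2$ followed by $n-1$ zeros, $\varphi_i=\beta^{i-1}(\beta-2)$ for $1\le i\le n$, and $\varphi_n$ increases from $0$ to $1$. Suppose $\varphi_m$ maps a subinterval with right endpoint $b>2$ increasingly onto $[0,1)$. Then $\beta\varphi_m$ maps it onto $[0,b)$, so each of the digits $0$ and $1$ occurs on a subinterval that $\varphi_{m+1}$ maps onto $[0,1)$. Hence for each word $s\in\{0,1\}^k$ the set $I_s$ of $\beta\in I$ with $t_{n+1}\dots t_{n+k}=s$ is an interval that $\varphi_m$, $m=n+k$, maps onto $[0,1)$. On $I_s$ the sum in \eqref{eq:deriv} lies between $1$ and $1+n2^{-n}+\sum_{i>n}2^{-i}$,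 because $\beta^{-i}\varphi_i=(\beta-2)/\beta\le2^{-n}$ for $1\le i\le n$. If $m\le2^{n/2}$, then $2^{m-1}\le\beta^{m-1}\le2^{m-1}(1+2^{-n})^m\le2^{m-1}\exp(2^{-n/2})$. Therefore $|I_s|=2^{1-m}(1+o(1))$ and $|I_s|/|I|=2^{-k}(1+o(1))$ as $n\to\infty$, uniformly in $s$. The $2^k$ intervals $I_s$ fill all but a fraction $o(1)$ of $I$. For $\beta$ uniform on $I$, the digits $t_{n+1},\dots,t_{n+k}$ are thus independent fair bits up to an error $o(1)$ in total variation, for $k$ as large as $2^{n/2}-n$.

\subsection*{The series in a window}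
Let $z=e^{i\theta-w/N}$ with $N$ large and $w$ in a compact set $K\subset\mathbb H$. These points form a window of diameter of order $1/N$ at distance of order $1/N$ from $e^{i\theta}$. Since $|z|^k=e^{-k\operatorname{Re}w/N}$, digits of index beyond $N^2$ are invisible there. Take $N=n^4$. Then $n+N^2\le2^{n/2}$ for large $n$ and $z^n\approx e^{in\theta}$, so in the window $f_\beta(z)=-1+2z+z^n\sum_kt_{n+k}z^k$ may be replaced by $e^{in\theta}\sum_kx_kz^k$ with fair bits $x_k$, up to a bounded term. With signs $\epsilon_k=2x_k-1$,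
\[
\sum_{k\ge1}x_kz^k=\frac z{2(1-z)}+\frac{\sqrt N}2\,Y(w),\qquad Y(w)=N^{-1/2}\sum_{k\ge1}\epsilon_ke^{ik\theta}e^{-kw/N}.
\]
The first term is bounded in the window if $\theta\notin2\pi\mathbb Z$. For the second,
\[
\mathbf E\,Y(w)\overline{Y(w')}=\frac{1/N}{e^{(w+\overline{w'})/N}-1}\to\frac1{w+\overline{w'}},\qquad
\mathbf E\,Y(w)Y(w')=\frac{1/N}{e^{-2i\theta+(w+w')/N}-1}\to0,
\]
the latter provided $2\theta\notin2\pi\mathbb Z$. The summands are independent and bounded by $N^{-1/2}$, so by the central limit theorem the values of $Y$ at finitely many points are asymptotically those of a rotation-invariant complex Gaussian function $G$ on $\mathbb H$ with covariance $1/(w+\overline{w'})$. We shall see that the convergence holds in the uniform norm on $K$ and that $G$ has a zero in a given disk with positive probability. By Rouch\'e's theorem $f_\beta$ then has a zero in the window for a proportion $\delta>0$ of the parameters $\beta\in I$, with $\delta$ independent of $n$.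

\subsection*{The general case}
Four things are needed. Intervals like $I$ must exist around almost every $\beta$ at arbitrarily small scales (Section~\ref{sec:param}). The base $2$ is replaced by the left endpoint $a$ of the interval; digits in base $a$ are dependent, but they split into independent blocks (Section~\ref{sec:fixed}), which yields a Gaussian limit uniformly in $a$ (Section~\ref{sec:gauss}). The comparison of the digits must be made for every such interval (Section~\ref{sec:compare}). Finally, the proportion $\delta$ is upgraded to full measure by the Lebesgue density theorem (Section~\ref{sec:zeros}), and averaging over $\theta$ counts the zeros (Section~\ref{sec:count}).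

\section{Parameter intervals and full times}\label{sec:param}

For a word $v=v_1\dots v_n$ of nonnegative integers let $I_v=\{\beta>1:t_i(\beta)=v_i\text{ for }i\le n\}$; we say that $I_v$ has \emph{order} $n$. Let $I_n(\beta)$ be the set of order $n$ that contains $\beta$.

\begin{lemma}\label{lem:structure}
If $I_v\ne\emptyset$ has order $n\ge1$, then $I_v$ is an interval $[a_v,b_v)$ with $a_v>1$, or $(1,b_v)$. On it $\varphi_n$ is continuous and strictly increasing, with infimum $0$ and with a supremum $H(v)\in(0,1]$ that is not attained. For a digit $d\ge0$, the set $I_{vd}$ is nonempty if and only if $d<b_vH(v)$, and then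
\begin{equation}\label{eq:Hparam}
H(vd)=\min\bigl(1,\;b_vH(v)-d\bigr).
\end{equation}
\end{lemma}

\begin{proof}
For $n=1$ we have $I_1=(1,2)$, $I_k=[k,k+1)$ for $k\ge2$, and $\varphi_1=\beta-k$ on $I_k$. Suppose the first two assertions hold for $v$. Then $\beta\varphi_n(\beta)$ is continuous and strictly increasing on $I_v$, with infimum $0$ and unattained supremum $b_vH(v)$. So $I_{vd}=\{\beta\in I_v:d\le\beta\varphi_n(\beta)<d+1\}$ is nonempty exactly when $d<b_vH(v)$. It is then of the form $(1,b)$ if $d=0$ and $I_v=(1,b_v)$, and of the form $[a,b)$ with $a>1$ otherwise. On it $\varphi_{n+1}=\beta\varphi_n-d$ is continuous and strictly increasing with infimum $0$ and unattained supremum $\min(1,b_vH(v)-d)$.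
\end{proof}

Call $I_v$ \emph{full} if $H(v)=1$, and call $n$ a \emph{full time} of $\beta$ if $I_n(\beta)$ is full. On a full interval $\varphi_n$ spreads the parameters over the whole phase space $[0,1)$, as in Section~\ref{sec:model}. If $I_{vd}$ and $I_{v(d+1)}$ are both nonempty, then $b_vH(v)-d>1$. Hence \emph{every child $I_{vd}$ of $I_v$ other than the one with the largest digit is full}. A parameter can avoid full times only by choosing the largest digit again and again, and this is what makes full times abundant.

\begin{lemma}\label{lem:full}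
\begin{enumerate}
\item[(i)] If $I_v$ has order $n$, then $|I_v\cap[\beta_-,\infty)|\le\beta_-^{1-n}$. If $\beta$ lies in the interior of $J$ and $\beta_-^{1-n}$ is less than the distance from $\beta$ to the endpoints of $J$, then $I_n(\beta)\subset J$.
\item[(ii)] All but countably many $\beta>1$ have infinitely many full times.
\item[(iii)] For integers $1\le n_1<n_2$, the set of $\beta\in J$ with no full time in $(n_1,n_2]$ has measure at most $(\beta_++1)^{n_1}\beta_-^{1-n_2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) On $I_v\cap[\beta_-,\infty)$ the function $\varphi_n$ has values in $[0,1)$ and derivative at least $\beta_-^{n-1}$ by \eqref{eq:deriv}. If the interval $I_n(\beta)$ were not contained in $J$, it would contain $[\beta_-,\beta]$ or $[\beta,\beta_+]$, which are longer than $\beta_-^{1-n}$.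

(ii) If $\beta\in I_v$ has no full time larger than $|v|$, then each later digit is the largest one possible, so the digit sequence of $\beta$ is determined by $v$. The digits determine $\beta$, since $b\mapsto\sum_it_ib^{-i}$ is strictly decreasing and equals $1$ at $b=\beta$. So there is at most one such $\beta$ for each of the countably many words $v$.

(iii) At most $(\beta_++1)^{n_1}$ words $v$ of length $n_1$ occur for $\beta\in J$. For each of them, the parameters in $I_v$ with no full time in $(n_1,n_2]$ lie in a single interval of order $n_2$. Apply (i).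
\end{proof}

\begin{remark}\label{rem:dense}
If $I_v=[a_v,b_v)$ has order $n$, then $\varphi_n(a_v)=0$, all later digits of $a_v$ vanish, and $f_{a_v}$ is a polynomial. By Lemma~\ref{lem:full}(i), for every $\beta$ the intervals $I_n(\beta)$ have this form for large $n$ and their left endpoints tend to $\beta$. So polynomial cases are dense in $(1,\infty)$.
\end{remark}

\emph{Measurability.} The polynomial $-1+\sum_{i\le n}t_iz^i$ is constant in $\beta$ on each of the countably many intervals of order $n$. For compact $E\subset\mathbb D$ the map $\beta\mapsto f_\beta|_E\in C(E)$ is the limit of these countably valued Borel maps, hence Borel. All sets of parameters defined below through such restrictions are therefore Borel.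

\section{Digits in a fixed base: independent cycles}\label{sec:fixed}

Fix $a\in J$. Let $x$ be uniform on $[0,1)$, write $\mathbf P_a$ for its law, and let $x_i=\lfloor aT_a^{\,i-1}x\rfloor$. For a word $s$ let $[s]$ be the set of $x$ whose digits begin with $s$, with $[\emptyset]=[0,1)$, and call $s$ \emph{$a$-admissible} if $[s]\ne\emptyset$. By induction on $|s|$, the map $T_a^{|s|}$ sends $[s]$ affinely with slope $a^{|s|}$ onto an interval $[0,H_a(s))$, where $H_a(\emptyset)=1$; the word $sd$ is admissible if and only if $d<aH_a(s)$, and then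
\begin{equation}\label{eq:Hfixed}
H_a(sd)=\min\bigl(1,\;aH_a(s)-d\bigr).
\end{equation}
This is \eqref{eq:Hparam} with the moving endpoint $b_v$ replaced by the constant $a$. Call $s$ \emph{$a$-full} if $H_a(s)=1$; then $|[s]|=a^{-|s|}$. Again all children of $s$ other than the one with the largest digit are full. The recursion \eqref{eq:Hfixed} sees only the height, so if $s$ is full, then $ss'$ is admissible exactly when $s'$ is, and $H_a(ss')=H_a(s')$. The process forgets its past at a full word, and it is natural to cut the digit sequence there.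

A \emph{return word} is a nonempty full word with no proper nonempty full prefix. Put $\tau_0=0$, $\tau_{k+1}=\min\{n>\tau_k:x_1\dots x_n\text{ is full}\}$, and let $\omega_k=x_{\tau_k+1}\dots x_{\tau_{k+1}}$ be the $k$th \emph{cycle}, of length $\ell_k=\tau_{k+1}-\tau_k\ge1$. Note that $\tau_k\ge k$.

\begin{lemma}\label{lem:cycles}
\begin{enumerate}
\item[(i)] For $j\ge0$ and $i\ge 0$, the probability that $x_1\dots x_j$ is full and $x_1\dots x_n$ is not full for $j<n\le j+i$ is at most $a^{-i}$. In particular $\mathbf P_a(\ell_0>i)\le\beta_-^{-i}$, and each moment of $\ell_0$ is bounded by a constant depending only on $J$ and its order.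
\item[(ii)] Almost surely all $\tau_k$ are finite; the cycles $\omega_0,\omega_1,\dots$ are independent and identically distributed, with $\mathbf P_a(\omega_0=\omega)=a^{-|\omega|}$ for every return word $\omega$.
\item[(iii)] The word $0$ is a return word. So is $10^j$, where $j\ge0$ is minimal with $a^j(a-1)\ge1$, and $j\le j_0$ for some $j_0$ depending only on $J$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Within a full cylinder $[s]$ with $|s|=j$, the event forces the next $i$ digits to be successively the largest admissible ones, so it is contained in one cylinder of length at most $a^{-j-i}=a^{-i}|[s]|$. Sum over $s$.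

(ii) For return words $\omega^0,\dots,\omega^k$ the concatenation $\omega^0\cdots\omega^k$ is full, its nonempty full prefixes are exactly the $\omega^0\cdots\omega^i$, and so $\{\omega_0=\omega^0,\dots,\omega_k=\omega^k\}=[\omega^0\cdots\omega^k]$ has probability $\prod_ia^{-|\omega^i|}$. By (i), $\sum_\omega a^{-|\omega|}=\mathbf P_a(\tau_1<\infty)=1$, so these events have total probability $1$.

(iii) We have $H_a(0)=\min(1,a)=1$. The digit $1$ is admissible since $1<a$, and \eqref{eq:Hfixed} gives $H_a(10^i)=\min(1,a^i(a-1))$. Take $j_0$ with $\beta_-^{j_0}(\beta_--1)\ge1$.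
\end{proof}

For $a=2$ the return words are $0$ and $1$. For $a=\frac{1+\sqrt5}2$ they are $0$ and $10$, with probabilities $a^{-1}$ and $a^{-2}$, which add up to $1$.

\begin{remark}[Proof of \eqref{eq:gf}]\label{rem:gf}
Let $t_i=t_i(a)$. As long as $T_a^{\,i}(1)>0$, the word $t_1\dots t_i$ is the only admissible word of length $i$ with no nonempty full prefix, and its height is $T_a^{\,i}(1)$. Indeed, among its children $d<aT_a^{\,i}(1)$ the $t_{i+1}$ digits $d<t_{i+1}$ give full words, and $d=t_{i+1}$ is admissible only if $T_a^{\,i+1}(1)>0$, with height $T_a^{\,i+1}(1)<1$. If $T_a^{\,i+1}(1)=0$, there are no return words longer than $i+1$, and $t_k=0$ for $k>i+1$. So there are exactly $t_i$ return words of length $i$. Full words are the concatenations of return words, uniquely, whence $\sum_nF_nz^n=\sum_{k\ge0}(\sum_it_iz^i)^k=-1/f_a(z)$.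
\end{remark}

\section{The Gaussian limit in a fixed base}\label{sec:gauss}

\subsection{The limit function}
A standard complex Gaussian variable $\zeta$ has density $\pi^{-1}e^{-|\zeta|^2}$ on $\mathbb C$; it satisfies $\mathbf E\zeta=\mathbf E\zeta^2=0$ and $\mathbf E|\zeta|^2=1$. Let $\zeta_0,\zeta_1,\dots$ be independent such variables, let $q(w)=\frac{w-1}{w+1}$, which maps $\mathbb H$ conformally onto $\mathbb D$, and put
\begin{equation}\label{eq:G}
G(w)=\frac{\sqrt2}{1+w}\sum_{k\ge0}\zeta_k\,q(w)^k\qquad(w\in\mathbb H).
\end{equation}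
Since $\mathbf E\sum_k|\zeta_k|\rho^k<\infty$ for $\rho<1$, almost surely the series converges locally uniformly and $G$ is analytic. From $1-q(w)\overline{q(w')}=\frac{2(w+\overline{w'})}{(w+1)(\overline{w'}+1)}$ we get
\[
\mathbf E\,G(w)\overline{G(w')}=\frac1{w+\overline{w'}}=\int_0^\infty e^{-tw}\,\overline{e^{-tw'}}\,dt .
\]
A combination $\sum_j\alpha_jG(w_j)$ is a constant multiple of a standard complex Gaussian, with second absolute moment $\int_0^\infty|h|^2dt$ where $h(t)=\sum_j\alpha_je^{-w_jt}$. Its real part is therefore normal with mean $0$ and variance $\frac12\int_0^\infty|h|^2dt$.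

For a closed disk or closed rectangle $K\subset\mathbb C$ let $A(K)$ be the space of functions continuous on $K$ and analytic in its interior, with the norm $\|F\|=\sup_K|F|$; it is a closed subspace of $C(K)$. For random elements of a metric space, $X_l\Rightarrow X$ means $\mathbf E\chi(X_l)\to\mathbf E\chi(X)$ for all bounded continuous $\chi$. We use three textbook facts: if $X_l\Rightarrow X$ and $\|X_l-X_l'\|\to0$ in probability, then $X_l'\Rightarrow X$; if $X_l\Rightarrow X$, then $\liminf\mathbf P(X_l\in\mathcal O)\ge\mathbf P(X\in\mathcal O)$ for open $\mathcal O$ (portmanteau theorem); and a tight sequence of laws has a weakly convergent subsequence (Prokhorov's theorem).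

\subsection{Centering the cycles}
For a word $s$ let $W(s;z)=\sum_{i\le|s|}s_iz^i$. For $|z|<1$,
\[
\sum_{i\ge1}x_iz^i=\sum_{k\ge0}z^{\tau_k}W(\omega_k;z),
\]
where $\tau_k$ depends on the cycles before $\omega_k$ only. To obtain a martingale the factor $W(\omega_k;z)$ must be centered. Subtracting its mean is of no use, because this leaves the term $\mathbf EW(\omega_0;z)\sum_kz^{\tau_k}$, which is itself random. Instead we add a multiple of $z^{\ell_k}-1$, because $\sum_kz^{\tau_k}(z^{\ell_k}-1)=\sum_k(z^{\tau_{k+1}}-z^{\tau_k})=-1$ is deterministic.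

For $|z|\le1$ put $\Psi(z)=\mathbf Ez^{\ell_0}$ and $m(z)=\mathbf EW(\omega_0;z)$, and let $\mu=\mathbf E\ell_0\in[1,C]$; all three depend on $a$. Since $|z^\ell-z'^\ell|\le\ell|z-z'|$, $|W(s;z)|\le\beta_+|s|$ and $|W(s;z)-W(s;z')|\le\beta_+|s|^2|z-z'|$, Lemma~\ref{lem:cycles}(i) shows that $\Psi$ and $m$ are bounded and Lipschitz on the closed disk, with constants depending only on $J$. We have $|\Psi(z)|\le|z|$, and since $\mathbf P_a(\ell_0=1)\ge\mathbf P_a(\omega_0=0)\ge\beta_+^{-1}$,
\begin{equation}\label{eq:aperiodic}
|1-\Psi(e^{i\psi})|\ge\mathbf E\bigl(1-\cos(\psi\ell_0)\bigr)\ge\beta_+^{-1}(1-\cos\psi)\qquad(\psi\in\mathbb R).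
\end{equation}
So for $|z|\le1$, $z\ne1$, we may define
\[
\kappa(z)=\frac{m(z)}{1-\Psi(z)},\qquad \xi_k(z)=W(\omega_k;z)+\kappa(z)(z^{\ell_k}-1).
\]
Then $\mathbf E\xi_k(z)=m(z)-\kappa(z)(1-\Psi(z))=0$, and for $|z|<1$
\begin{equation}\label{eq:martingale}
\sum_{i\ge1}x_iz^i=\kappa(z)+\sum_{k\ge0}z^{\tau_k}\xi_k(z).
\end{equation}
For $a=2$ one has $\Psi(z)=z$, $\kappa(z)=\frac z{2(1-z)}$ and $\xi_k(z)=(x_{k+1}-\frac12)z$, the decomposition of Section~\ref{sec:model}. Define the variance per digit
\[
\sigma_a(\theta)^2=\mu^{-1}\,\mathbf E|\xi_0(e^{i\theta})|^2\qquad(0<\theta<2\pi).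
\]

\begin{lemma}\label{lem:xi}
\begin{enumerate}
\item[(i)] For $\theta\in(0,2\pi)$ there are $\epsilon,C>0$ depending only on $J$ and $\theta$ such that $|\kappa(z)|\le C$, $|\xi_k(z)|\le C\ell_k$ and $|\xi_k(z)-\xi_k(e^{i\theta})|\le C\ell_k^2|z-e^{i\theta}|$ whenever $|z|\le1$ and $|z-e^{i\theta}|\le\epsilon$.
\item[(ii)] $\sigma_a(\theta)\ge c$ for all $a\in J$ and $\theta\in(0,2\pi)$, with $c>0$ depending only on $J$, and $\theta\mapsto\sigma_a(\theta)$ is continuous.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:aperiodic} and the Lipschitz bound for $\Psi$, we have $|1-\Psi(z)|\ge\frac1{2\beta_+}(1-\cos\theta)$ on the stated set if $\epsilon$ is small. There $\kappa$ is a quotient of bounded Lipschitz functions with denominator bounded below, so it is bounded and Lipschitz. With $z_0=e^{i\theta}$,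
\[
|\xi_k(z)-\xi_k(z_0)|\le\beta_+\ell_k^2|z-z_0|+2|\kappa(z)-\kappa(z_0)|+|\kappa(z_0)|\,\ell_k|z-z_0|,
\]
and $|\xi_k(z)|\le\beta_+\ell_k+2|\kappa(z)|$.

(ii) The point is that $\xi_0$ cannot be small on both return words of Lemma~\ref{lem:cycles}(iii). Let $y=|\kappa(z_0)|\,|z_0-1|$. On $\{\omega_0=0\}$ we have $|\xi_0(z_0)|=y$. On $\{\omega_0=10^j\}$ we have $|\xi_0(z_0)|=|z_0+\kappa(z_0)(z_0^{j+1}-1)|\ge1-(j+1)y$. If $y\ge\frac1{2(j+1)}$, the first event gives $\mathbf E|\xi_0|^2\ge\beta_+^{-1}/(4(j+1)^2)$; otherwise the second gives $\mathbf E|\xi_0|^2\ge\beta_+^{-(j+1)}/4$. In both cases $\mathbf E|\xi_0|^2\ge\beta_+^{-(j_0+1)}/(4(j_0+1)^2)$, and $\mu\le C$. Continuity follows by dominated convergence, since by (i) $\xi_0(e^{i\theta})$ is continuous in $\theta$ and locally dominated by $C\ell_0$.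
\end{proof}

\subsection{Sums over the renewal times}
In the model case the covariances were geometric series. Now the exponent $k$ is replaced by $\tau_k$, and the next lemma says that nothing changes except for the density $1/\mu$ of the times $\tau_k$. Let $\mathcal F_k$ be the $\sigma$-field generated by $\omega_0,\dots,\omega_{k-1}$. Then $\tau_k$ is $\mathcal F_k$-measurable and $\omega_k$ is independent of $\mathcal F_k$.

\begin{lemma}\label{lem:renewal}
Let $\psi\in\mathbb R$, $\operatorname{Re}\lambda>0$ and $z=e^{i\psi-\lambda/N}$. As $N\to\infty$, uniformly in $a\in J$,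
\[
\frac\mu N\sum_{k\ge0}z^{\tau_k}\ \longrightarrow\ \begin{cases}1/\lambda=\int_0^\infty e^{-\lambda t}dt,&\psi\in2\pi\mathbb Z,\\[2pt]0,&\psi\notin2\pi\mathbb Z,\end{cases}\qquad\text{in }L^2(\mathbf P_a).
\]
\end{lemma}

\begin{proof}
Let $M_k=z^{\tau_k}(z^{\ell_k}-\Psi(z))$. Then $\mathbf E[M_k\mid\mathcal F_k]=0$, so the $M_k$ are orthogonal in $L^2$, and $\sum_kM_k=\sum_kz^{\tau_{k+1}}-\Psi(z)\sum_kz^{\tau_k}$ gives
\[
\frac\mu N\sum_kz^{\tau_k}=\frac{\mu}{N(1-\Psi(z))}\Bigl(1+\sum_kM_k\Bigr),\qquad
\mathbf E\Bigl|\sum_kM_k\Bigr|^2\le\mathbf E|z^{\ell_0}-\Psi(z)|^2\sum_k|z|^{2k},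
\]
where $\sum_k|z|^{2k}\le CN$ with $C$ depending on $\lambda$. If $\psi\notin2\pi\mathbb Z$, then $|1-\Psi(z)|\ge c$ for large $N$ by \eqref{eq:aperiodic} and the Lipschitz bound, and $\mathbf E|\sum_kM_k|^2\le4CN$; the $L^2$ norm of the left side is $O(N^{-1/2})$. If $\psi\in2\pi\mathbb Z$, use $|1-e^{-y}|\le|y|$ and $|1-e^{-y}-y|\le|y|^2/2$ for $\operatorname{Re}y\ge0$, with $y=\lambda\ell_0/N$. The first bound gives $\mathbf E|z^{\ell_0}-\Psi(z)|^2\le\mathbf E|z^{\ell_0}-1|^2\le C/N^2$, so $\mathbf E|\sum_kM_k|^2\le C/N$. The second gives $N(1-\Psi(z))/\mu=\lambda+O(1/N)$.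
\end{proof}

\subsection{The limit theorem}
Call a pair of angles $\theta,\tilde\theta\in(0,2\pi)$ \emph{nonresonant} if none of $2\theta$, $2\tilde\theta$, $\theta-\tilde\theta$, $\theta+\tilde\theta$ lies in $2\pi\mathbb Z$, that is, if $\theta,\tilde\theta\ne\pi$, $\tilde\theta\ne\theta$ and $\theta+\tilde\theta\ne2\pi$. Every $\theta\in(0,2\pi)\setminus\{\pi\}$ belongs to such a pair, and almost every pair is nonresonant. For real $N>1$ let
\[
Y_{N,\theta}(w)=N^{-1/2}\sum_{i\ge1}x_iz^i,\qquad z=e^{i\theta-w/N},\quad w\in\mathbb H.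
\]

\begin{proposition}\label{prop:fixed}
Let $a_l\in J$ and $N_l\to\infty$, let $(\theta,\tilde\theta)$ be nonresonant, and let $K\subset\mathbb H$ be a closed disk or rectangle. Under $\mathbf P_{a_l}$,
\[
\bigl(Y_{N_l,\theta}/\sigma_{a_l}(\theta),\;Y_{N_l,\tilde\theta}/\sigma_{a_l}(\tilde\theta)\bigr)\Rightarrow(G,\tilde G)\quad\text{in }A(K)\times A(K),
\]
where $\tilde G$ is an independent copy of $G$.
\end{proposition}

\begin{proof}
We drop the index $l$. Write $\sigma=\sigma_a(\theta)$ and $\xi_k=\xi_k(e^{i\theta})$, mark the same objects for $\tilde\theta$ with a tilde, and let $u_0=\min_K\operatorname{Re}w>0$. Constants may depend on $J,\theta,\tilde\theta,K$ and on the test coefficients below, but not on $a$. We often use $\sum_{k\ge0}e^{-uk/N}\le1+N/u$ for $u>0$.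

\emph{Step 1: freezing the increments.} For $w\in K$ we have $|z-e^{i\theta}|=|e^{-w/N}-1|\le C/N$, so Lemma~\ref{lem:xi}(i) applies for large $N$. In \eqref{eq:martingale} the term $N^{-1/2}\kappa(z)$ tends to $0$ uniformly on $K$, and since $\tau_k\ge k$,
\[
\mathbf E\sup_{w\in K}N^{-1/2}\sum_k|z|^{\tau_k}|\xi_k(z)-\xi_k|\le CN^{-3/2}\sum_ke^{-u_0k/N}\,\mathbf E\ell_k^2=O(N^{-1/2}).
\]
As $\sigma\ge c$, we may replace $Y_{N,\theta}$ by
\[
Y^\circ(w)=N^{-1/2}\sum_{k\ge0}e^{i\theta\tau_k}e^{-w\tau_k/N}\xi_k ,
\]
and $Y_{N,\tilde\theta}$ by the corresponding $\tilde Y^\circ$. Because $|\xi_k|\le C\ell_k$ and $\tau_k\ge k$, this series converges almost surely locally uniformly on $\mathbb H$, and in $L^2$ for each $w$. Its terms are martingale differences: $\tau_k$ is $\mathcal F_k$-measurable, while $\xi_k$ is centered and independent of $\mathcal F_k$.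

\emph{Step 2: tightness.} Choose $\epsilon>0$ such that $K'=\{w:\operatorname{dist}(w,K)\le2\epsilon\}\subset\mathbb H$. By orthogonality, $\mathbf E|Y^\circ(w)|^2\le CN^{-1}\sum_ke^{-2k\operatorname{Re}w/N}\le C$ on $K'$. For $F$ analytic on $\mathbb H$ the mean value property gives $|F(w)|^2\le(\pi\epsilon^2)^{-1}\int_{K'}|F|^2dA$ when $\operatorname{dist}(w,K)\le\epsilon$, and Cauchy's estimate then bounds $\sup_K|F'|^2$ by $\epsilon^{-2}$ times the same quantity. So $\|Y^\circ/\sigma\|^2$ and $\|(Y^\circ)'/\sigma\|^2$ have bounded expectations. As $K$ is convex, a bound $R$ on $|F'|$ makes $F$ $R$-Lipschitz, and the $R$-Lipschitz functions in $A(K)$ of norm at most $R$ form a compact set by the Arzel\`a--Ascoli theorem. By Markov's inequality the laws of $Y^\circ/\sigma$ are tight, and so are those of the pairs. A Borel law on the separable space $A(K)\times A(K)$ is determined by the joint laws of finitely many values. By Prokhorov's theorem it remains to show that these joint laws converge to those of $(G,\tilde G)$.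

\emph{Step 3: finitely many values.} Random vectors converge in law if all real linear combinations of their coordinates do (Cram\'er--Wold theorem). So fix distinct $w_j\in K$ and complex $\alpha_j,\tilde\alpha_j$, not all zero, put $h(t)=\sum_j\alpha_je^{-w_jt}$ and $\tilde h(t)=\sum_j\tilde\alpha_je^{-w_jt}$, and consider
\[
X=\operatorname{Re}\sum_j\Bigl(\alpha_j\frac{Y^\circ(w_j)}\sigma+\tilde\alpha_j\frac{\tilde Y^\circ(w_j)}{\tilde\sigma}\Bigr)=\sum_{k\ge0}D_k,\qquad D_k=N^{-1/2}\operatorname{Re}\bigl(A_k\xi_k+\tilde A_k\tilde\xi_k\bigr),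
\]
with $A_k=e^{i\theta\tau_k}h(\tau_k/N)/\sigma$ and $\tilde A_k=e^{i\tilde\theta\tau_k}\tilde h(\tau_k/N)/\tilde\sigma$. The same combination of $(G,\tilde G)$ is normal with mean $0$ and variance $\nu=\frac12\int_0^\infty(|h|^2+|\tilde h|^2)\,dt$, and $\nu>0$ because exponentials with distinct exponents are linearly independent. We must show $X\Rightarrow\mathcal N(0,\nu)$.

We apply the martingale central limit theorem for triangular arrays \cite[Theorem~35.12]{billingsley}: if for each $l$ the variables $D_{l,k}$ are $\mathcal F_{l,k+1}$-measurable with $\mathbf E[D_{l,k}\mid\mathcal F_{l,k}]=0$, if $\sum_k\mathbf E[D_{l,k}^2\mid\mathcal F_{l,k}]\to\nu$ in probability with $\nu>0$ constant, and if $\sum_k\mathbf E[D_{l,k}^2\mathbf 1_{|D_{l,k}|\ge\epsilon}]\to0$ for each $\epsilon>0$, then $\sum_kD_{l,k}\Rightarrow\mathcal N(0,\nu)$. We have $|D_k|\le CN^{-1/2}e^{-u_0k/N}\ell_k$. Hence $\sum_{k>N^2}\mathbf ED_k^2\le CN^{-1}\sum_{k>N^2}e^{-2u_0k/N}\to0$, so we may apply the theorem to the finite rows $k\le N^2$ without changing the limits of $X$ or of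 $V=\sum_{k\ge0}\mathbf E[D_k^2\mid\mathcal F_k]$. The last condition holds because $\sum_k\mathbf E[D_k^2\mathbf 1_{|D_k|\ge\epsilon}]\le\epsilon^{-1}\sum_k\mathbf E|D_k|^3\le C\epsilon^{-1}N^{-1/2}$.

It remains to show $V\to\nu$. Use $\operatorname{Re}y\operatorname{Re}y'=\frac12\operatorname{Re}(y\overline{y'}+yy')$ and $\mathbf E|\xi_0|^2/\sigma^2=\mathbf E|\tilde\xi_0|^2/\tilde\sigma^2=\mu$. With $h,\tilde h$ evaluated at $\tau_k/N$,
\[
V=\frac\mu N\sum_k\Bigl[\tfrac12\bigl(|h|^2+|\tilde h|^2\bigr)+\operatorname{Re}\bigl(b_1e^{2i\theta\tau_k}h^2+b_2e^{2i\tilde\theta\tau_k}\tilde h^2+b_3e^{i(\theta+\tilde\theta)\tau_k}h\tilde h+b_4e^{i(\theta-\tilde\theta)\tau_k}h\overline{\tilde h}\,\bigr)\Bigr],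
\]
where $b_1=\mathbf E\xi_0^2/(2\mu\sigma^2)$, $b_2=\mathbf E\tilde\xi_0^2/(2\mu\tilde\sigma^2)$, $b_3=\mathbf E\xi_0\tilde\xi_0/(\mu\sigma\tilde\sigma)$ and $b_4=\mathbf E\xi_0\overline{\tilde\xi_0}/(\mu\sigma\tilde\sigma)$ have modulus at most $1$ by the Cauchy--Schwarz inequality. Each of $|h|^2,|\tilde h|^2,h^2,\tilde h^2,h\tilde h,h\overline{\tilde h}$ is a fixed finite combination of functions $e^{-\lambda t}$ with $\operatorname{Re}\lambda\ge2u_0$. By Lemma~\ref{lem:renewal} with $\psi=0$ the first part tends to $\nu$ in $L^2$, and by nonresonance the four oscillating parts tend to $0$.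
\end{proof}

\begin{remark}
The excluded angles are excluded for a reason, already for $a=2$. At $\theta=0$ the term $N^{-1/2}\kappa(z)\sim\sqrt N/(2w)$ diverges. At $\theta=\pi$ the function $Y_{N,\theta}$ is real for real $w$, so its limit is not $G$. For $\tilde\theta=2\pi-\theta$ we have $Y_{N,\tilde\theta}(\overline w)=\overline{Y_{N,\theta}(w)}$, since the digits are real, so the two windows are not independent.
\end{remark}

\section{From a fixed base to a random parameter}\label{sec:compare}

Let $I=I_v\subset J$ be full of order $n$. Then $I=[a,b)$ with $a\in J$. Let $\mathbf P_I$ be the law under which $\beta$ is uniform on $I$. We compare the digits $t_{n+1},t_{n+2},\dots$ under $\mathbf P_I$ with the digits $x_1,x_2,\dots$ under $\mathbf P_a$. The admissible continuations change with $\beta$, and the left endpoint is the right base for the comparison because the recursion \eqref{eq:Hparam} dominates \eqref{eq:Hfixed} when $b_v>a$.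

\begin{lemma}\label{lem:persist}
If $s$ is $a$-admissible, then $I_{vs}\ne\emptyset$ and $H(vs)\ge H_a(s)$. In particular $I_{vs}$ is full if $s$ is $a$-full.
\end{lemma}

\begin{proof}
For $s=\emptyset$ this is the fullness of $I$. Suppose it holds for $s$ and let $d<aH_a(s)$. Since $b_{vs}>a$, we have $d<b_{vs}H(vs)$, so $I_{vsd}\ne\emptyset$ by Lemma~\ref{lem:structure}, and $H(vsd)=\min(1,b_{vs}H(vs)-d)\ge\min(1,aH_a(s)-d)=H_a(sd)$.
\end{proof}

For full words both lengths are determined by a derivative, and the derivative is almost constant on $I$.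

\begin{lemma}\label{lem:distortion}
There are $\delta_n\to0$, depending only on $J$, such that for every $a$-full word $s$ with $n+|s|\le\beta_-^{n/2}$,
\[
1-\delta_n\le\frac{|I_{vs}|}{a^{-|s|}\,|I|}\le1+\delta_n .
\]
\end{lemma}

\begin{proof}
Let $m=n+|s|$ and $\Sigma=\sum_{i<n}a^{-i}\varphi_i(a)\ge1$. For $1\le i<n$ the function $\beta^{-i}\varphi_i(\beta)=1-\sum_{j\le i}v_j\beta^{-j}$ is increasing on $I$, with derivative at most $\beta^{-i}\varphi_i'\le1/(\beta_--1)$ by \eqref{eq:deriv}. Since $|I|\le\beta_-^{1-n}$, on $I_{vs}$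
\[
\Sigma\le\sum_{i<m}\beta^{-i}\varphi_i(\beta)\le\Sigma+\frac{n|I|}{\beta_--1}+\sum_{i\ge n}\beta_-^{-i}\le\Sigma\Bigl(1+\frac{(n+1)\beta_-^{1-n}}{\beta_--1}\Bigr).
\]
Also $1\le\beta/a\le e^{|I|}$, so $a^{m-1}\le\beta^{m-1}\le a^{m-1}e^{m|I|}\le a^{m-1}\exp(\beta_-^{1-n/2})$; this is where the restriction on $|s|$ enters. Define $1+\delta_n=\exp(\beta_-^{1-n/2})\bigl(1+(n+1)\beta_-^{1-n}/(\beta_--1)\bigr)$. By \eqref{eq:deriv}, $a^{m-1}\Sigma\le\varphi_m'\le(1+\delta_n)a^{m-1}\Sigma$ on $I_{vs}$. By Lemma~\ref{lem:persist}, $\int_{I_{vs}}\varphi_m'=1$, so $a^{m-1}\Sigma\,|I_{vs}|\in[(1+\delta_n)^{-1},1]$. The same holds for $s=\emptyset$ and $m=n$. Divide, and use $(1+\delta_n)^{-1}\ge1-\delta_n$.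
\end{proof}

A word of a prescribed length $M$ need not be full. We therefore read on until the first full time after $M$, which comes before $2M$ with overwhelming probability.

\begin{lemma}\label{lem:tv}
If $n+2M\le\beta_-^{n/2}$, then for every set $\mathcal A$ of words of length $M$,
\[
\bigl|\mathbf P_I(t_{n+1}\dots t_{n+M}\in\mathcal A)-\mathbf P_a(x_1\dots x_M\in\mathcal A)\bigr|\le2\delta_n+\eta_M,\qquad\eta_M=\frac{\beta_-^{-M}}{\beta_--1}.
\]
\end{lemma}

\begin{proof}
Let $\mathcal S$ be the set of $a$-full words $s$ with $M\le|s|\le2M$ that have no $a$-full proper prefix of length at least $M$. No word of $\mathcal S$ is a prefix of another, so the cylinders $[s]$, $s\in\mathcal S$, are disjoint, and so are the intervals $I_{vs}\subset I$. A point $x$ is not covered by these cylinders if and only if $x_1\dots x_i$ is not full for $M\le i\le2M$. Splitting according to the last $j<M$ with $x_1\dots x_j$ full (possibly $j=0$) and using Lemma~\ref{lem:cycles}(i), the uncovered set has measure at most $\sum_{j<M}a^{-(2M-j)}\le\eta_M$. For $\mathcal T\subset\mathcal S$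 put $p(\mathcal T)=\sum_{s\in\mathcal T}a^{-|s|}\le1$ and $p'(\mathcal T)=\sum_{s\in\mathcal T}|I_{vs}|/|I|$. Lemma~\ref{lem:distortion} gives $|p'(\mathcal T)-p(\mathcal T)|\le\delta_n$, and in particular $1-p'(\mathcal S)\le\delta_n+\eta_M$. For $\mathcal T=\{s\in\mathcal S:s_1\dots s_M\in\mathcal A\}$ the two probabilities in the statement lie in $[p'(\mathcal T),p'(\mathcal T)+\delta_n+\eta_M]$ and $[p(\mathcal T),p(\mathcal T)+\eta_M]$.
\end{proof}

We can now transfer the Gaussian limit. For real $N>1$, for $\theta\in(0,2\pi)$ and for a full interval $I=[a,b)\subset J$ of order $n$ put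
\[
\Phi_{N,\theta}(w)=N^{-1/2}f_\beta(e^{i\theta-w/N})\quad(w\in\mathbb H),\qquad\gamma_{I,\theta}=\frac{e^{-in\theta}}{\sigma_a(\theta)} .
\]
The number $\gamma_{I,\theta}\ne0$ depends only on $I$ and $\theta$. By Lemma~\ref{lem:xi}(ii) it is continuous in $\theta$ and bounded by a constant depending only on $J$.

\begin{proposition}\label{prop:param}
Let $I_l\subset J$ be full of order $n_l\to\infty$ and let $N_l$ be real numbers with $(\log N_l)^2\le n_l\le N_l^{1/4}$. Let $K\subset\mathbb H$ be a closed disk or rectangle. If $(\theta,\tilde\theta)$ is nonresonant, then under $\mathbf P_{I_l}$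
\[
\bigl(\gamma_{I_l,\theta}\Phi_{N_l,\theta},\;\gamma_{I_l,\tilde\theta}\Phi_{N_l,\tilde\theta}\bigr)\Rightarrow(G,\tilde G)\quad\text{in }A(K)\times A(K).
\]
In particular $\gamma_{I_l,\theta}\Phi_{N_l,\theta}\Rightarrow G$ in $A(K)$ for every $\theta\in(0,2\pi)\setminus\{\pi\}$.
\end{proposition}

The lower bound on $n_l$ makes the comparison of Lemma~\ref{lem:tv} last for all digits that are visible in the window. The upper bound makes the first $n_l$ digits, which are not random under $\mathbf P_{I_l}$, negligible against $\sqrt{N_l}$.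

\begin{proof}
Drop $l$, and let $M=\lceil N^2\rceil$, $u_0=\min_K\operatorname{Re}w$, $z=e^{i\theta-w/N}$, $\sigma=\sigma_a(\theta)$. Since $N\le e^{\sqrt n}$, we have $n+2M\le\beta_-^{n/2}$ for large $n$; since $N\ge n^4$, we have $N\to\infty$. Split $f_\beta$ into the indices $i\le n$, $n<i\le n+M$ and $i>n+M$. For $w\in K$ the first part is at most $1+n\beta_+=O(N^{1/4})$, and the third is at most $\beta_+e^{-u_0N}/(1-e^{-u_0/N})\to0$. As $z^n=e^{in\theta}e^{-nw/N}$,
\[
\gamma_{I,\theta}\Phi_{N,\theta}(w)=e^{-nw/N}\,\frac{N^{-1/2}}\sigma\sum_{i\le M}t_{n+i}z^i+o(1)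
\]
uniformly in $w\in K$ and $\beta\in I$, and likewise for $\tilde\theta$. The same tail bound shows that $N^{-1/2}\sigma^{-1}\sum_{i\le M}x_iz^i$ differs from $Y_{N,\theta}/\sigma$ by $o(1)$ uniformly, so by Proposition~\ref{prop:fixed} the pair of these truncated sums converges to $(G,\tilde G)$ under $\mathbf P_a$. By Lemma~\ref{lem:tv}, replacing $(x_i)_{i\le M}$ under $\mathbf P_a$ by $(t_{n+i})_{i\le M}$ under $\mathbf P_I$ changes the expectation of a bounded functional $\chi$ by at most $2\sup|\chi|\,(2\delta_n+\eta_M)\to0$. Finally $e^{-nw/N}\to1$ uniformly on $K$, and the norms of the truncated sums converge in law, so this factor changes them by an amount that tends to $0$ in probability.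
\end{proof}

\section{Zeros near every point of the circle}\label{sec:zeros}

For a closed disk or rectangle $K\subset\mathbb C$ and $F\in A(K)$ let $Z_K(F)\in\{0,1,\dots,\infty\}$ be the number of zeros of $F$ in the interior of $K$, with multiplicity, and set $Z_K(0)=0$.

\begin{lemma}\label{lem:lsc}
For every integer $k$ the set $\{F\in A(K):Z_K(F)\ge k\}$ is open.
\end{lemma}

\begin{proof}
Let $Z_K(F)\ge k\ge1$. Then $F\not\equiv0$, its zeros in the interior are isolated, and finitely many of them have total multiplicity at least $k$. Surround these by small disjoint circles in the interior on which $|F|\ge\epsilon>0$. If $\|F_1-F\|<\epsilon$, then by Rouch\'e's theorem $F_1$ has as many zeros as $F$ inside each circle, and $F_1\not\equiv 0$.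
\end{proof}

In this section $U=\{|w-2|<1\}$, $K=\overline U\subset\mathbb H$, and $\mathcal O=\{F\in A(K):Z_K(F)\ge1\}$. To leave room for the perturbation $g$ we use the smaller open sets $\mathcal O_\rho=\{F:\operatorname{dist}(F,A(K)\setminus\mathcal O)>\rho\}$: if $F\in\mathcal O_\rho$ and $\|E\|\le\rho$, then $F-E\in\mathcal O$.

\begin{lemma}\label{lem:positive}
There is $\rho>0$ with $\mathbf P(G\in\mathcal O_\rho)>0$.
\end{lemma}

\begin{proof}
Since $\mathcal O$ is open, $\mathcal O_\rho\uparrow\mathcal O$ as $\rho\downarrow0$, so it suffices to show $\mathbf P(G\in\mathcal O)>0$. Let $S(q)=\sum_{k\ge1}\zeta_kq^k$. Almost surely $\zeta_1\ne0$; then $G\not\equiv0$, the function $S$ is not constant, and $S(q(U))$ is a nonempty open set. By \eqref{eq:G}, $G$ has a zero in $U$ if and only if $-\zeta_0\in S(q(U))$. As $\zeta_0$ is independent of $(\zeta_k)_{k\ge1}$ and has a positive density, the conditional probability of this event given $(\zeta_k)_{k\ge1}$ is almost surely positive.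
\end{proof}

Fix such a $\rho$ and let $2\delta=\mathbf P(G\in\mathcal O_\rho)$. We know nothing about the independence of events at different scales $n$, and we do not need it. The Lebesgue density theorem states that for a measurable $B\subset\mathbb R$, almost every $\beta\in B$ satisfies $|[\beta-\epsilon,\beta+\epsilon]\setminus B|=o(\epsilon)$ as $\epsilon\to0$. A set that misses a fixed proportion of arbitrarily small intervals around its points must therefore be null.

\begin{proposition}\label{prop:io}
Fix $J$ and $\theta\in(0,2\pi)\setminus\{\pi\}$. For almost every $\beta\in J$ there are infinitely many $n$ such that $n$ is a full time of $\beta$, $I_n(\beta)\subset J$, and $\gamma_{I_n(\beta),\theta}\Phi_{n^4,\theta}\in\mathcal O_\rho$.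
\end{proposition}

\begin{proof}
First, there is $n_*$ such that $\mathbf P_I(\gamma_{I,\theta}\Phi_{n^4,\theta}\in\mathcal O_\rho)\ge\delta$ for every full $I\subset J$ of order $n\ge n_*$. Otherwise there are full $I_l\subset J$ of orders $n_l\to\infty$ for which this probability is less than $\delta$. With $N_l=n_l^4$ we have $(\log N_l)^2\le n_l=N_l^{1/4}$ for large $l$, so Proposition~\ref{prop:param} and the portmanteau theorem give a lower limit of at least $2\delta$, a contradiction.

Let $A_n$ be the set of $\beta\in J$ for which $n$ has the three properties. It is a countable union of Borel subsets of full intervals of order $n$, hence Borel. Let $k\ge n_*$ and $B_k=J\setminus\bigcup_{n\ge k}A_n$, and suppose $|B_k|>0$. By Lemma~\ref{lem:full}(ii) there is a density point $\beta$ of $B_k$ in the interior of $J$ with infinitely many full times. For large full times $n\ge k$ we have $I_n(\beta)\subset J$ and $\epsilon_n=|I_n(\beta)|\to0$ by Lemma~\ref{lem:full}(i), and $|I_n(\beta)\setminus B_k|\ge|I_n(\beta)\cap A_n|\ge\delta\epsilon_n$. But $I_n(\beta)\subset[\beta-\epsilon_n,\beta+\epsilon_n]$,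 so $|I_n(\beta)\setminus B_k|=o(\epsilon_n)$, a contradiction. Thus $\bigcup_{k\ge n_*}B_k$ is null, and every $\beta\in J$ outside it lies in infinitely many $A_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:accumulate}(i) and Theorem~\ref{thm:main}]
Let $\Theta\subset(0,2\pi)\setminus\{\pi\}$ be countable and dense, and cover $(1,\infty)$ by countably many compact intervals $J$. For almost every $\beta>1$ there is a $J\ni\beta$ such that the conclusion of Proposition~\ref{prop:io} holds for all $\theta\in\Theta$. The exceptional set does not involve $g$. Fix such a $\beta$, an angle $\theta\in\Theta$, and $g$ as in the theorem. For $w\in K$ and $z=e^{i\theta-w/N}$ we have $e^{-3/N}\le|z|\le e^{-1/N}$, so $|z|\to1$ uniformly and $1-|z|\ge1/(2N)$. With $\gamma=\gamma_{I_n(\beta),\theta}$, $|\gamma|\le C$, the function $E(w)=\gamma N^{-1/2}g(e^{i\theta-w/N})$ satisfies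
\[
\|E\|\le C\sqrt2\,\sup_{e^{-3/N}\le|z|<1}(1-|z|)^{1/2}|g(z)|\to0\qquad(N\to\infty).
\]
So for infinitely many $n$, with $N=n^4$, we have $\gamma\Phi_{N,\theta}\in\mathcal O_\rho$ and $\|E\|\le\rho$, hence $\gamma\Phi_{N,\theta}-E\in\mathcal O$. This says that $f_\beta-g\not\equiv0$ has a zero in $\{e^{i\theta-w/N}:w\in U\}$, a subset of $\mathbb D$ within distance $3/N$ of $e^{i\theta}$. The zeros accumulate at $e^{i\theta}$ for each $\theta\in\Theta$, and the set of accumulation points is closed, so it contains the circle. Constant $g$ gives the last assertion of (i), and $g=0$ gives Theorem~\ref{thm:main}.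
\end{proof}

Some growth condition on $g$ is necessary, as $g=f_\beta-1$ shows. The exponent $\frac12$ is the size $\sqrt N$ of $f_\beta$ in the windows of Proposition~\ref{prop:param}.

\begin{proof}[Proof of Theorem~\ref{thm:accumulate}(ii)]
For an open arc $\Gamma$ whose endpoints have rational arguments and for $j\ge1$ let $\mathcal Z_{\Gamma,j}$ be the set of $\beta$ such that $f_\beta$ has a zero in the open region $\{1-1/j<|z|<1,\ z/|z|\in\Gamma\}$. The set in (ii) is the intersection of these countably many sets, and each has null complement by (i). Let $E_0$ be the set of $\beta$ with $\varphi_n(\beta)=0$ for some $n$. It is countable, since $\varphi_n$ is strictly increasing on each interval of order $n$. Let $\beta\in\mathcal Z_{\Gamma,j}\setminus E_0$. By Lemma~\ref{lem:structure}, $\beta$ is not the left endpoint of $I_n(\beta)$, so it is an interior point, for every $n$. For $\beta'\in I_n(\beta)$ with $\beta'<\beta+1$ we have $|f_{\beta'}(z)-f_\beta(z)|\le(\beta+1)|z|^{n+1}/(1-|z|)$, so $f_{\beta'}\to f_\beta$ locally uniformly as $\beta'\to\beta$.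 Since $f_\beta(0)=-1$, $f_\beta\not\equiv0$, and Lemma~\ref{lem:lsc}, applied to a small closed disk in the region around a zero, shows that $\beta$ is interior to $\mathcal Z_{\Gamma,j}$. So the interior of $\mathcal Z_{\Gamma,j}$ has null complement; it is open and dense.
\end{proof}

\section{Counting the zeros}\label{sec:count}

By Lemma~\ref{lem:lsc} for the disk $|z|\le r$, the function $\beta\mapsto n_\beta(r)$ is Borel. As $n_\beta(r)$ is left-continuous in $r$, it is Borel in $(\beta,r)$.

\begin{proof}[Proof of Theorem~\ref{thm:count}(a)]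
Let $B=\lfloor\beta\rfloor\ge1$. By \eqref{eq:jensen}, concavity of the logarithm and Parseval's identity,
\[
L_\beta(r)\le\tfrac12\log\int_0^{2\pi}|f_\beta(re^{i\theta})|^2\frac{d\theta}{2\pi}=\tfrac12\log\Bigl(1+\sum_it_i^2r^{2i}\Bigr)\le\tfrac12\log\frac{1-r^2+B^2r^2}{1-r^2}\le\tfrac12\log\frac{B^2}{1-r^2}.
\]
If $(1-t)n_\beta(t)\ge\frac12+\varepsilon$ for all $t\in[r_0,1)$, then $L_\beta(r)\ge(\frac12+\varepsilon)\int_{r_0}^r\frac{dt}{1-t}=(\frac12+\varepsilon)\log\frac1{1-r}-O(1)$, which contradicts the upper bound as $r\to1$.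
\end{proof}

For the lower bound we count the zeros of $G$ and add up the windows around the circle. For $R>1$ let $S=\{1<\operatorname{Re}w<R,\ 0<\operatorname{Im}w<1\}$, $K=\overline S$ and $Z=Z_K$.

\begin{lemma}\label{lem:intensity}
$2\pi\,\mathbf EZ(G)=\frac12\bigl(1-\frac1R\bigr)$.
\end{lemma}

\begin{proof}
For analytic $F\not\equiv0$ on $\mathbb H$ and $\phi\in C_c^\infty(\mathbb H)$ one has $\sum_{F(w)=0}\phi(w)=\frac1{2\pi}\int\Delta\phi\,\log|F|\,dA$, zeros counted with multiplicity, because $\frac1{2\pi}\log|w|$ is the fundamental solution of the Laplacian and $\log|F|$ is harmonic where $F\neq0$. With $u=\operatorname{Re}w$, the variable $\sqrt{2u}\,G(w)$ is a standard complex Gaussian. So $\mathbf E\bigl|\log|G(w)|\bigr|$ is locally bounded and $\mathbf E\log|G(w)|=-\frac12\log u+\text{const}$. Fubini's theorem and integration by parts give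
\[
\mathbf E\sum_{G(w)=0}\phi(w)=\frac1{2\pi}\int\phi\,\Delta\bigl(-\tfrac12\log u\bigr)dA=\int\frac\phi{4\pi u^2}\,dA .
\]
Let $\phi\uparrow\mathbf 1_S$; monotone convergence gives $\mathbf EZ(G)=\int_1^R\frac{du}{4\pi u^2}$.
\end{proof}

The circle carries $2\pi N$ windows of angular width $1/N$, and for large $R$ each contributes about $\frac1{4\pi}$ zeros to the disk $|z|<e^{-1/N}$, in total $N/2$. Since two windows are asymptotically independent, the sum concentrates at its mean. The functional $Z$ is neither bounded nor continuous, so we approximate it from below. This is why the argument yields only a lower bound for $n_\beta(r)$. For $j\ge1$ let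
\[
\chi_j(F)=\inf_{F_1\in A(K)}\bigl(\min(Z(F_1),j)+j\|F-F_1\|\bigr).
\]
Then $\chi_j$ is $j$-Lipschitz, $0\le\chi_j\le\min(Z,j)$, and $\chi_j$ increases with $j$. Moreover $\chi_j\uparrow Z$: if $Z(F)\ge k$, then $Z\ge k$ on a ball of radius $\epsilon$ around $F$ by Lemma~\ref{lem:lsc}, and $\chi_j(F)\ge k$ once $j\ge\max(k,k/\epsilon)$.

\begin{proposition}\label{prop:lower}
Let $I_l,n_l,N_l$ be as in Proposition~\ref{prop:param} and let $\varepsilon>0$. Then
\[
\mathbf P_{I_l}\bigl(n_\beta(e^{-1/N_l})<(\tfrac12-\varepsilon)N_l\bigr)\to0 .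
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:intensity} and monotone convergence choose $R$ and $j$ such that $\chi=\chi_j$ satisfies $2\pi\mathbf E\chi(G)>\frac12-\frac\varepsilon2$. Write $N=N_l$, $F_\theta=\gamma_{I_l,\theta}\Phi_{N,\theta}\in A(K)$ and $X_l=\int_0^{2\pi}\chi(F_\theta)\,d\theta$. The integrand is continuous in $\theta\in(0,2\pi)$ and Borel in $\beta$, hence jointly Borel.

The map $w\mapsto e^{i\theta-w/N}$ is conformal and injective on $S$, and a point $z$ lies in the image of $S$ if and only if $e^{-R/N}<|z|<e^{-1/N}$ and $\theta\in\arg z+(0,1/N)$ modulo $2\pi$. So each zero of $f_\beta$ in this annulus is counted by $Z(\Phi_{N,\theta})$, with its multiplicity, for a set of $\theta$ of measure $1/N$. Since $\chi\le Z$ and $Z(F_\theta)=Z(\Phi_{N,\theta})$,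
\[
X_l\le\int_0^{2\pi}Z(\Phi_{N,\theta})\,d\theta=\frac1N\#\{z:f_\beta(z)=0,\ e^{-R/N}<|z|<e^{-1/N}\}\le\frac{n_\beta(e^{-1/N})}N .
\]
By Proposition~\ref{prop:param}, $\mathbf E\chi(F_\theta)\to\mathbf E\chi(G)$ for $\theta\ne\pi$, and $\mathbf E[\chi(F_\theta)\chi(F_{\tilde\theta})]\to(\mathbf E\chi(G))^2$ for nonresonant pairs. As $0\le\chi\le j$, Fubini's theorem and bounded convergence give $\mathbf EX_l\to2\pi\mathbf E\chi(G)$ and $\mathbf EX_l^2\to(2\pi\mathbf E\chi(G))^2$. The variance of $X_l$ tends to $0$, so $\mathbf P_{I_l}(X_l<\frac12-\varepsilon)\to0$ by Chebyshev's inequality.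
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}(b)]
Write $r=e^{-1/N}$. Since $(1-r)N\to1$ as $N\to\infty$, it suffices to show that $\mathcal B_N=\{\beta:n_\beta(e^{-1/N})<(\frac12-\varepsilon)N\}$ satisfies $|J\cap\mathcal B_N|\to0$ for each $\varepsilon\in(0,\frac12)$. Now $N$ is given and we must find full intervals of a suitable order, which requires the quantitative part of Lemma~\ref{lem:full}.

Let $J^+\subset(1,\infty)$ be a compact interval with $J$ in its interior, and let $\mathcal I_N$ be the family of full intervals $I\subset J^+$ whose order $n$ satisfies $(\log N)^2\le n\le N^{1/4}$. Then $p_N=\sup_{I\in\mathcal I_N}\mathbf P_I(\mathcal B_N)\to0$; otherwise there would be $N_l\to\infty$ and $I_l\in\mathcal I_{N_l}$, of orders $n_l\ge(\log N_l)^2\to\infty$, contradicting Proposition~\ref{prop:lower} for $J^+$. Let $n_1=\lceil(\log N)^2\rceil$ and $n_2=n_1^2$, so that $n_2\le N^{1/4}$ for large $N$. By Lemma~\ref{lem:full}(iii), the set of $\beta\in J$ with no full time in $(n_1,n_2]$ has measure at most $(\beta_++1)^{n_1}\beta_-^{1-n_1^2}\to0$.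 For the remaining $\beta\in J$ let $n(\beta)$ be the first full time in $(n_1,n_2]$. For large $N$ the interval $I_{n(\beta)}(\beta)$ lies in $J^+$ by Lemma~\ref{lem:full}(i) for $J^+$, so it belongs to $\mathcal I_N$. All points of $I_{n(\beta)}(\beta)$ share the full times up to $n(\beta)$, so they have the same first full time in $(n_1,n_2]$; hence two such intervals are equal or disjoint. Summing over them gives $|J\cap\mathcal B_N|\le o(1)+p_N|J^+|\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:count}(c)]
Let $\Lambda(r)=\log\frac1{1-r}$ and $y_r(\beta)=L_\beta(r)/\Lambda(r)-\frac12$. Let $\varepsilon\in(0,\frac12)$. By (b) there is $r_0<1$ with $\int_Jn_\beta(t)\,d\beta\ge(\frac12-\varepsilon)(1-\varepsilon)|J|/(1-t)$ for $t\in[r_0,1)$. By Fubini's theorem $\int_JL_\beta(r)\,d\beta\ge(\frac12-\varepsilon)(1-\varepsilon)|J|\,(\Lambda(r)-\Lambda(r_0))$. As $\varepsilon$ is arbitrary, $\liminf_{r\to1}\int_Jy_r\,d\beta\ge0$. By (a), $y_r\le\log\beta_+/\Lambda(r)\to0$ uniformly on $J$. Since $|y|=-y+2\max(y,0)$, we get $\int_J|y_r|\,d\beta\to0$.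

Convergence in $L^1(J)$ implies convergence almost everywhere along some sequence $r_j\to1$, so $\limsup_{r\to1}y_r\ge0$ almost everywhere on $J$, and $\limsup_{r\to1}y_r\le0$ everywhere by (a). Part (b) says that $\max(\frac12-(1-r)n_\beta(r),0)\to0$ in measure on $J$. It then tends to $0$ almost everywhere along some sequence $r_j\to1$, which gives $\limsup_{r\to1}(1-r)n_\beta(r)\ge\frac12$ almost everywhere on $J$. Finally cover $(1,\infty)$ by countably many compact intervals.
\end{proof}

\begin{thebibliography}{9}

\bibitem{billingsley}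
Billingsley, \emph{Probability and Measure}.

\bibitem{dichotomy}
\emph{On the dichotomy of Perron numbers and beta-conjugates},
\texttt{https://www-fourier.\allowbreak univ-grenoble-alpes.fr/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak REF\_709.pdf}.

\end{thebibliography}
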